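# An $F_\sigma$-ideal with web number $\omega_1$, built from sequences of ranked trees

## 1. Convergent sequences of trees governed by one gauge

The proof turns on one device. Take trees $s_0,s_1,\dots$ converging to a tree $s_*$, a reference tree $t$, and a single increasing function $h$ with values in $\omega\cup\{\infty\}$, the gauge. The gauge does two jobs. It says how closely $s_i$ follows $s_*$: the two agree on the first $h(i)$ bits. And its values beyond place $i$ bound the size of certificates showing that $s_i$ and $t$ have the same rank. Where $h$ is infinite, the conditions lapse. This section makes the device precise and proves its three basic properties; Section 2 says what it is for.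

### 1.1 The compact space of trees

Enumerate $\omega^{<\omega}=\{\sigma_j:j\in\omega\}$ injectively with $\sigma_0=\emptyset$, and put $\mathrm{code}(\sigma_j)=j$. Let $\mathbb T$ be the set of all $T\subseteq\omega^{<\omega}$ that contain $\emptyset$ and are closed under initial segments. Via characteristic functions along the enumeration, $\mathbb T$ is a subset of $2^\omega$. It is closed, since each instance of "$\emptyset\in T$" or "if $\tau\in T$ and $\sigma\subseteq\tau$ then $\sigma\in T$" concerns at most two coordinates. So $\mathbb T$ is compact.

For $x\in\mathbb T$ let $x|n\in 2^n$ be the restriction of its characteristic function to $n=\{0,\dots,n-1\}$. For $E\subseteq\mathbb T$ put $E|n=\{x|n:x\in E\}$. Let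
$$X=\{x|n:x\in\mathbb T,\ n\in\omega\},$$
a countable infinite set. Our ideal will live on $X$.

**Definition (rank).** A tree is ill-founded if it has an infinite branch, and well-founded otherwise. For well-founded $T$ put $\mathrm{rk}_T(\sigma)=\sup\{\mathrm{rk}_T(\tau)+1:\tau\in T\text{ an immediate successor of }\sigma\}$, with $\sup\emptyset=0$, and $\rho(T)=\mathrm{rk}_T(\emptyset)$. As $T$ is countable, $\rho(T)<\omega_1$. For ill-founded $T$ put $\rho(T)=\infty$, which exceeds all ordinals.

For example, $\rho(\{\emptyset\})=0$ and $\rho(\{\emptyset,(i)\})=1$. Every $\alpha<\omega_1$ is a rank: let $T_0=\{\emptyset\}$, and for $\alpha>0$ write $\alpha=\{\alpha_n:n\in\omega\}$ (repetitions allowed) and put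
$$T_\alpha=\{\emptyset\}\cup\{n^\frown\sigma:n\in\omega,\ \sigma\in T_{\alpha_n}\}.$$
Inductively $\rho(T_\alpha)=\sup_n(\alpha_n+1)=\alpha$.

### 1.2 Certificates for comparing ranks

A map $e$ from a subset of $T$ to $T'$ is **strict** if $\sigma\subsetneq\tau$ implies $e(\sigma)\subsetneq e(\tau)$ for all $\sigma,\tau$ in its domain.

**Fact 1.** There is a strict $e:T\to T'$ if and only if $\rho(T)\le\rho(T')$.

*Proof.* Suppose $e:T\to T'$ is strict. If $T'$ is ill-founded, there is nothing to prove. Let $T'$ be well-founded. Then so is $T$, because $e$ would carry an infinite branch of $T$ to an infinite strictly increasing chain in $T'$. We show $\mathrm{rk}_T(\sigma)\le\mathrm{rk}_{T'}(e(\sigma))$ by induction on $\mathrm{rk}_T(\sigma)$. If $\tau$ is an immediate successor of $\sigma$ in $T$, then $\mathrm{rk}_T(\tau)\le\mathrm{rk}_{T'}(e(\tau))<\mathrm{rk}_{T'}(e(\sigma))$; the last inequality holds because $e(\tau)$ properly extends $e(\sigma)$ and all nodes in between are in $T'$. Taking the supremum over $\tau$ gives the claim. Hence $\rho(T)\le\mathrm{rk}_{T'}(e(\emptyset))\le\rho(T')$.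

Conversely, let $\rho(T)\le\rho(T')$. If $T'$ has an infinite branch $z$, let $e(\sigma)=z\restriction|\sigma|$. Otherwise both trees are well-founded. Define $e$ by recursion on the length of nodes, keeping $\mathrm{rk}_T(\sigma)\le\mathrm{rk}_{T'}(e(\sigma))$, and start with $e(\emptyset)=\emptyset$. If $\tau$ is an immediate successor of $\sigma$ in $T$, then $\mathrm{rk}_T(\tau)<\mathrm{rk}_T(\sigma)\le\mathrm{rk}_{T'}(e(\sigma))$. So by the definition of rank some immediate successor $\nu$ of $e(\sigma)$ in $T'$ has $\mathrm{rk}_T(\tau)<\mathrm{rk}_{T'}(\nu)+1$, that is, $\mathrm{rk}_T(\tau)\le\mathrm{rk}_{T'}(\nu)$. Put $e(\tau)=\nu$. Immediate successors go to immediate successors, so $e$ is strict. ∎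

The existence of a strict map is not a closed condition on $(T,T')$. It becomes one if we bound the values.

**Definition (bounded certificates).** For $\beta=(\beta_0,\dots,\beta_{m-1})\in\omega^m$ let $P_m(T,T';\beta)$ say: there is a strict $e:\{\sigma_j\in T:j<m\}\to T'$ with $\mathrm{code}(e(\sigma_j))\le\beta_j$ for all $\sigma_j$ in its domain.

For fixed $m$ and $\beta$ this depends only on the coordinates of $T$ below $m$ and those of $T'$ up to $\max_j\beta_j$. So it is a clopen condition on $(T,T')$.

**Fact 2.** If $\beta\in\omega^\omega$ and $P_m(T,T';\beta|m)$ holds for all $m\ge1$, then $\rho(T)\le\rho(T')$.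

*Proof.* Call an $e$ as in the definition a witness for $P_m$. For each $m$ there are only finitely many witnesses, since the domain is finite and the values have bounded codes. Restricting a witness for $P_{m+1}$ to $\{\sigma_j\in T:j<m\}$ gives a witness for $P_m$. By König's lemma there is a coherent sequence of witnesses, one for each $m$. Its union is defined on all of $T$, and it is strict because any two nodes lie in one of the finite domains. Apply Fact 1. ∎

### 1.3 The one-level scheme

Give $\omega\cup\{\infty\}$ the topology of the one-point compactification of $\omega$. It is compact metrizable, the sets $\{n\}$ and $\{v:v\ge n\}$ ($n\in\omega$) are clopen, and $\max$ is continuous on it.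

**Definition (gauges).** $\mathcal C$ is the set of $h\in(\omega\cup\{\infty\})^\omega$ such that for all $i$ either $h(i)<h(i+1)$, or $h(i)=h(i+1)=\infty$.

So a gauge increases strictly as long as it is finite, and once infinite it stays infinite. By induction $h(i)\ge i$. The set $\mathcal C$ is closed: if the condition fails at $i$, then $h(i+1)$ is some finite $n\le h(i)$, so the complement of $\mathcal C$ is the union over $i,n\in\omega$ of the clopen sets $\{h:h(i+1)=n\le h(i)\}$.

**Definition (one-level scheme).** This is a tuple $s=(s_*,(s_i)_{i<\omega},h,t)$ with $s_*,s_i,t\in\mathbb T$ and $h\in\mathcal C$ such that for every $i$ with $h(i)<\infty$: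

1. $s_i|h(i)=s_*|h(i)$;
2. with $\beta_j=h(i+2+j)$, both $P_m(s_i,t;\beta|m)$ and $P_m(t,s_i;\beta|m)$ hold for each $m\ge1$ with $h(i+1+m)<\infty$.

The set of trees that $s$ describes is
$$E(s)=\{s_*\}\cup\{s_i:h(i)<\infty\}.\tag{1}$$

**Example 1.** Write $c_i=\mathrm{code}((i))$ and suppose, for this example, that the enumeration satisfies $c_0<c_1<\cdots$. Let $s_*=\{\emptyset\}$, $s_i=\{\emptyset,(i)\}$, $t=\{\emptyset,(0)\}$, and $h(0)=0$, $h(i)=c_i$ for $i\ge1$. The trees $s_i$ and $s_*$ differ only in coordinate $c_i\ge h(i)$, so condition 1 holds. For condition 2 use $\emptyset\mapsto\emptyset$ together with $(i)\mapsto(0)$ in one direction and $(0)\mapsto(i)$ in the other. The bounds needed are $c_0\le\beta_{c_i}=c_{i+2+c_i}$ and $c_i\le\beta_{c_0}=c_{i+2+c_0}$, and both hold. Here $\rho[E(s)]=\{0,1\}$: the limit may have a rank different from that of the terms.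

**Example 2 (a limit of schemes).** With the same enumeration let $s^{(k)}$ have $s^{(k)}_*=\{\emptyset\}$, $s^{(k)}_i=\{\emptyset,(i+k)\}$, $t=\{\emptyset,(0)\}$, $h^{(k)}(0)=0$ and $h^{(k)}(i)=c_{i+k}$ for $i\ge1$. The check is as before: condition 1 is trivial for $i=0$ and uses $c_{i+k}\ge h^{(k)}(i)$ for $i\ge1$; condition 2 needs $c_0\le c_{i+k+2+c_{i+k}}$ and $c_{i+k}\le c_{i+k+2+c_0}$. As $k\to\infty$ these converge to the scheme with $s_*=s_i=\{\emptyset\}$, $t=\{\emptyset,(0)\}$ and $h=(0,\infty,\infty,\dots)$. The term $s_0=\{\emptyset\}$ is still alive, as $h(0)=0$, but $\rho(s_0)=0\neq1=\rho(t)$. The certificates were lost in the limit, because their bounds went to infinity. The same escape of $h$ removed all but one of the terms.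

This trade is the heart of the matter. Here are the three properties at level one.

**Compactness.** The one-level schemes form a closed subset of the compact space $\mathbb T\times\mathbb T^\omega\times\mathcal C\times\mathbb T$. Indeed, a violation of condition 1 at $i$ means $h(i)=n$ and $s_i|n\ne s_*|n$ for some $n\in\omega$. A violation of condition 2 at $i,m$ means that $h(i)$ and $h(i+2),\dots,h(i+1+m)$ have certain finite values and a $P_m$-condition with these values as bounds fails. Each of these sets is clopen, so the set of violations is open.

**Finitely many ranks.** $\rho[E(s)]$ is finite. If some $h(i)=\infty$, then $E(s)$ is finite by (1). If all $h(i)$ are finite, then for each $i$ all the conditions $P_m$ hold in both directions, so $\rho(s_i)=\rho(t)$ by Fact 2, and $\rho[E(s)]\subseteq\{\rho(s_*),\rho(t)\}$.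

**Absorption.** If $x^k\in\mathbb T$ ($k\in\omega$) all have the same rank, then infinitely many of them lie in $E(s)$ for a single one-level scheme $s$. Pass to a subsequence with $x^k\to x^\infty$, let $t$ be a tree of the common rank, and fix strict maps $f_k:x^k\to t$ and $g_k:t\to x^k$ by Fact 1. Let $\Phi_k(j)$ be the largest code among the defined values $f_k(\sigma_{j'}),g_k(\sigma_{j'})$ with $j'\le j$. Put $h(0)=0$, $k_0=0$. Given $h(r),k_r$ for $r\le q$, choose $h(q+1)>h(q)$ above all $\Phi_{k_r}(j)$ with $r,j\le q$, then $k_{q+1}>k_q$ with $x^{k_{q+1}}|h(q+1)=x^\infty|h(q+1)$. Let $s=(x^\infty,(x^{k_i})_i,h,t)$. Condition 1 is clear. For condition 2, $\Phi_{k_i}(j)\le h(i+2+j)=\beta_j$, by the choice of $h(q+1)$ for $q=i+1+j$. So restrictions of $f_{k_i},g_{k_i}$ are the required certificates.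

## 2. Web sets, the number $\mathfrak d$, and the statement under test

The schemes will generate an ideal that tests a conjecture of Louveau and Veličković about the Tukey order. We recall the terms.

**Definition (ideals).** An ideal on a countable set $X$ is a family $\mathcal J\subseteq\mathcal P(X)$ closed under finite unions and subsets, containing all finite subsets of $X$, with $X\notin\mathcal J$. Identify $\mathcal P(X)$ with $2^X\cong2^\omega$. An $F_\sigma$-ideal is an ideal that is a countable union of closed sets in this space. Ideals are ordered by $\subseteq$.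

**Definition (bounded, sun, web).** A set $\mathcal B\subseteq\mathcal J$ is bounded if some $I\in\mathcal J$ contains every $B\in\mathcal B$, and unbounded otherwise. A set $\mathcal S\subseteq\mathcal J$ is strongly unbounded, or a sun set, if every infinite subset of $\mathcal S$ is unbounded. A set $\mathcal W\subseteq\mathcal J$ is weakly bounded, or a web set, if every infinite subset of $\mathcal W$ contains an infinite bounded subset. Finally $\mathrm{web}(\mathcal J)$ is the least cardinality of a family of web sets with union $\mathcal J$.

A web set meets a sun set in a finite set: an infinite intersection would contain an infinite bounded subset of the sun set.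

**Example 3.** Let $\mathrm{Fin}$ be the ideal of finite subsets of $\omega$. It is countable and singletons $\{A\}$ are web sets, so $\mathrm{web}(\mathrm{Fin})\le\omega$. The family $\{\{n\}:n\in\omega\}$ is an infinite sun set, so finitely many web sets cannot cover $\mathrm{Fin}$. Hence $\mathrm{web}(\mathrm{Fin})=\omega$.

**Definition (Tukey reducibility).** $\mathcal I\le_T\mathcal J$ if there is a map $f:\mathcal I\to\mathcal J$ that sends unbounded subsets of $\mathcal I$ to unbounded subsets of $\mathcal J$. Such an $f$ is called a Tukey map.

Equivalently, if $f[\mathcal B]$ is bounded, then $\mathcal B$ is bounded. No monotonicity is asked for. Let $\emptyset\times\mathrm{Fin}$ be the ideal of all $A\subseteq\omega\times\omega$ such that $A\cap(\{m\}\times\omega)$ is finite for every $m$. For instance $\mathrm{Fin}\le_T\emptyset\times\mathrm{Fin}$ via $F\mapsto\{0\}\times F$: an unbounded subset of $\mathrm{Fin}$ has infinite union, so its image has no bound in $\emptyset\times\mathrm{Fin}$.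

The dominating number $\mathfrak d$ is the least size of a family $D\subseteq\omega^\omega$ such that every $g\in\omega^\omega$ satisfies $g(n)\le f(n)$ for all but finitely many $n$, for some $f\in D$. Adding to $D$ all functions $\max(f,k)$, $f\in D$, $k\in\omega$, we may ask for $g\le f$ everywhere without changing the least size. A diagonal argument gives $\omega_1\le\mathfrak d$.

**Example 4.** $\mathrm{web}(\emptyset\times\mathrm{Fin})=\mathfrak d$. We claim that every web set $\mathcal W$ is bounded. If not, then for some $m$ the sections $A\cap(\{m\}\times\omega)$, $A\in\mathcal W$, have infinite union. Choose $A_0,A_1,\dots\in\mathcal W$ so that the maxima of their $m$-th sections strictly increase. Then $\{A_k:k\in\omega\}$ is infinite and none of its infinite subsets is bounded, a contradiction. So a cover by web sets is a cover by bounded sets; choosing a bound for each and replacing that bound by the region under a function, we get an everywhere dominating family. Conversely, the regions under the functions of an everywhere dominating family give a cover by bounded sets.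

The following are known and provable in ZFC: the value in Example 4, and, for every $F_\sigma$-ideal $\mathcal I$,
$$\emptyset\times\mathrm{Fin}\le_T\mathcal I\iff\mathrm{web}(\mathcal I)\ge\mathfrak d.\tag{2}$$

**Conjecture (Louveau and Veličković).** Let $\mathcal I$ be an $F_\sigma$-ideal. Then $\emptyset\times\mathrm{Fin}\le_T\mathcal I$ if and only if $\mathrm{web}(\mathcal I)>\omega$.

It is to be read in ZFC, with no further hypotheses. "The Bounded Topology" (http://computo.fismat.umich.mx/~fhernandez/Papers/tau_bd.pdf), the source of the problem, establishes it for a restricted class of $F_\sigma$-ideals, and the general statement is open there. The question is whether the gap between $\omega$ and $\mathfrak d$ can contain a web number of an $F_\sigma$-ideal. We shall prove: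

**Theorem A (ZFC).** There is an $F_\sigma$-ideal $\mathcal J$ on a countable set with $\mathrm{web}(\mathcal J)=\omega_1$. Moreover $\mathcal J$ contains a sun set of size $\omega_1$.

**Theorem B (ZFC).** The following are equivalent:

1. the conjecture: for every $F_\sigma$-ideal $\mathcal I$, $\emptyset\times\mathrm{Fin}\le_T\mathcal I\iff\mathrm{web}(\mathcal I)>\omega$;
2. $\mathfrak d=\omega_1$;
3. $\emptyset\times\mathrm{Fin}\le_T\mathcal J$ for the ideal $\mathcal J$ of Theorem A.

**Corollary.** If ZFC is consistent, the conjecture is not a theorem of ZFC.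

## 3. From an ideal of web number $\omega_1$ to $\mathfrak d=\omega_1$

**Step 1. Theorem A implies Theorem B.** The purpose is to reduce everything to the construction of $\mathcal J$.

(2)⇒(1): if $\mathfrak d=\omega_1$, then $\mathrm{web}(\mathcal I)>\omega$ means $\mathrm{web}(\mathcal I)\ge\mathfrak d$, and (2) applies.

(1)⇒(3): $\mathrm{web}(\mathcal J)=\omega_1>\omega$.

(3)⇒(2): let $f:\emptyset\times\mathrm{Fin}\to\mathcal J$ be a Tukey map. We show that if $\mathcal W$ is a web set of $\mathcal J$, then $f^{-1}[\mathcal W]$ is a web set. Let $\mathcal S\subseteq f^{-1}[\mathcal W]$ be infinite. If some fibre of $f\restriction\mathcal S$ is infinite, let $\mathcal S'$ be that fibre; its image is a singleton, hence bounded. Otherwise $f[\mathcal S]\subseteq\mathcal W$ is infinite and has an infinite bounded subset; let $\mathcal S'$ be its preimage in $\mathcal S$. In both cases $\mathcal S'$ is infinite and $f[\mathcal S']$ is bounded, so $\mathcal S'$ is bounded. Pulling back a cover of $\mathcal J$ by $\omega_1$ web sets, we get $\mathfrak d=\mathrm{web}(\emptyset\times\mathrm{Fin})\le\mathrm{web}(\mathcal J)=\omega_1$,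 and $\mathfrak d\ge\omega_1$ always. ∎

**Step 2. The corollary.** Here we need only that $\mathfrak d>\omega_1$ is consistent relative to ZFC. By Solovay–Tennenbaum, $\mathrm{MA}+\neg\mathrm{CH}$ is consistent, and it gives $\mathrm{MA}_{\omega_1}$. Let $g_\alpha\in\omega^\omega$ for $\alpha<\omega_1$. Hechler forcing consists of pairs $(p,F)$ with $p\in\omega^{<\omega}$ and $F\subseteq\omega^\omega$ finite; $(p',F')$ extends $(p,F)$ if $p'\supseteq p$, $F'\supseteq F$ and $p'(n)\ge f(n)$ for all $f\in F$ and $|p|\le n<|p'|$. Two conditions $(p,F),(p,F')$ with the same $p$ have the common extension $(p,F\cup F')$, and there are countably many $p$, so the forcing is ccc. The sets $\{(p,F):|p|>n\}$ and $\{(p,F):g_\alpha\in F\}$ are dense. Let $G$ be a filter meeting these $\omega_1$ sets and $d=\bigcup\{p:(p,F)\in G\}\in\omega^\omega$. Given $\alpha$, pick $(p,F)\in G$ with $g_\alpha\in F$. For $n\ge|p|$ pick a condition in $G$ whose first part is longer than $n$, and a common extension $(p'',F'')\in G$; then $d(n)=p''(n)\ge g_\alpha(n)$. So $d$ dominates every $g_\alpha$. Hence $d+1$ is not dominated by any $g_\alpha$, the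 family is not dominating, and $\mathfrak d>\omega_1$. By Theorem B the conjecture fails in such a model. ∎

It remains to prove Theorem A.

## 4. Branches through $X$: three ideals that do not suffice

For $y\in\mathbb T$ let $b_y=\{y|n:n\in\omega\}\subseteq X$. If $b_y\subseteq b_{z_1}\cup\dots\cup b_{z_M}$, then for some $p$ infinitely many, hence all, $n$ satisfy $y|n=z_p|n$, so $y=z_p$.

**All branches.** Let $\mathcal J_0$ consist of all subsets of finite unions of branches $b_y$. For each $M$ the sets covered by $M$ branches form the projection of a closed subset of the compact space $2^X\times\mathbb T^M$, so $\mathcal J_0$ is $F_\sigma$; it is an ideal. By the previous paragraph $\{b_y:y\in\mathbb T\}$ is a sun set of size $\mathfrak c=2^{\aleph_0}$, and each web set contains only finitely many of its elements. So $\mathrm{web}(\mathcal J_0)=\mathfrak c\ge\mathfrak d$, which is too large for us.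

**Only $\omega_1$ branches.** The obvious repair is to use $b_y$ for $y$ in a set $Y$ of size $\omega_1$ only, adding the finite sets. Let $\mathcal J_Y$ be the resulting ideal. If $b_y\in\mathcal J_Y$, the same argument gives $y\in Y$, since a finite set contains only finitely many $y|n$. So $Y=\{y\in\mathbb T:b_y\in\mathcal J_Y\}$. The map $y\mapsto b_y$ is continuous. If $\mathcal J_Y$ is $F_\sigma$, then $Y$ is $F_\sigma$ and uncountable, so $|Y|=\mathfrak c$ by the perfect set theorem. Thus when $\mathfrak d>\omega_1$, and hence $\mathfrak c>\omega_1$, the ideal $\mathcal J_Y$ is not $F_\sigma$. We must keep $\mathfrak c$ many branches but arrange them in $\omega_1$ classes, each of which behaves like a web set. The rank $\rho$ provides $\omega_1$ classes.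

**Closed sets of trees with finitely many ranks.** We want sets of trees of finitely many ranks to be bounded. Taking all such sets is too generous.

**Claim.** For every infinite $\alpha<\omega_1$, the trees of rank $\alpha$ are dense in $\mathbb T$.

*Proof.* Given $x\in\mathbb T$ and $n$, let $F$ be the set of initial segments of the nodes $\sigma_j\in x$ with $j<n$. It is a finite tree (add $\emptyset$ if $n=0$) contained in $x$, and $F|n=x|n$. Choose $p$ larger than the first entry of every nonempty sequence in $F\cup\{\sigma_j:j<n\}$. Let $T=F\cup\{(p+k)^\frown\sigma:k^\frown\sigma\in T_\alpha\}$. Then $T|n=x|n$, and $\rho(T)=\max(\rho(F),\alpha)=\alpha$ since $\rho(F)$ is finite. ∎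

So the union of all $b_y$ with $\rho(y)=\omega$ is $X$, which must not be in the ideal. The sensible next step is to allow only closed sets. For closed $K\subseteq\mathbb T$ put $\mathrm{Tr}(K)=\bigcup_nK|n$, and let $\mathcal J'$ consist of all subsets of finite unions of sets $\mathrm{Tr}(K)$, where $K$ is closed, nonempty and $\rho[K]$ is finite. If $b_y\subseteq\mathrm{Tr}(K_1)\cup\dots\cup\mathrm{Tr}(K_M)$, then for some $p$ we have $y|n\in K_p|n$ for infinitely many, hence all, $n$, and $y\in K_p$ as $K_p$ is closed. So $X\notin\mathcal J'$, and the trees $y_\alpha$ of rank $\alpha$ give a sun set $\{b_{y_\alpha}:\alpha<\omega_1\}$ in $\mathcal J'$.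

The breakdown comes when we try to show that sets with the same finite set of ranks form a web set. Let $K_k$ be a finite set containing one tree of rank $\omega$ extending each $u\in X\cap2^k$. Then $\rho[K_k]=\{\omega\}$, but $\mathrm{Tr}(K_k)$ contains all $u\in X$ of length at most $k$. So the union of any infinitely many of the $\mathrm{Tr}(K_k)$ is $X$. (They form an infinite set, since a single value taken for infinitely many $k$ would be $X\notin\mathcal J'$.) They are a sun set inside the class for $\{\omega\}$. The exact trouble is that the $K_k$ have one rank each while their limit $\mathbb T$ has all ranks: finiteness of $\rho[K]$ does not survive limits. For the same reason the definition does not present $\mathcal J'$ as an $F_\sigma$ set.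

What we need is a sequence of spaces $\mathbb S_0,\mathbb S_1,\dots$ of codes $s$ for sets $E(s)\subseteq\mathbb T$ such that

1. each $\mathbb S_N$ is compact and each $E(s)|n$ depends continuously on $s$ (this makes the ideal $F_\sigma$);
2. each $E(s)$ is closed with $\rho[E(s)]$ finite (this gives the sun set);
3. if $s^k\in\mathbb S_N$ have the same finite set $\rho[E(s^k)]$, then infinitely many $E(s^k)$ are contained in one $E(s')$, with $s'$ of some level $N'$ (this gives the web sets).

By 1 and 2, limits of codes of one level have finitely many ranks, which is what failed for $\mathcal J'$. The one-level schemes satisfy the analogue of 3 for sequences of trees; we iterate them, so that sequences of schemes of level $N$ are absorbed by schemes of level $N+1$.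

## 5. Schemes of level $N$

### 5.1 Definition

In a scheme of level $N+1$ the terms $s_i$ and the limit $s_*$ are schemes of level $N$, each describing many trees. Three things are new compared with level one. We need names for the trees described, called labels. A finite set of reference trees $t_0,\dots,t_N$ replaces $t$. And since $E(s_i)$ may be infinite, its members cannot all have certificates with the same bounds; each label gets a birth date, and the certificates of a label are bounded by values of the gauge that come after its birth.

Let $\Lambda_N=(\{*\}\cup\omega)^N$, a countable set.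

**Definition ($N$-schemes).** By recursion on $N$ we define the space $\mathbb S_N$ of $N$-schemes, and for $s\in\mathbb S_N$, $a\in\Lambda_N$ a birth $b_s(a)\in\omega\cup\{\infty\}$ and a point $x_s(a)\in\mathbb T$. Always
$$E(s)=\{x_s(a):a\in\Lambda_N,\ b_s(a)<\infty\}.$$

$\mathbb S_0=\mathbb T$. For the only label $\emptyset\in\Lambda_0$ put $b_s(\emptyset)=0$ and $x_s(\emptyset)=s$.

An element of $\mathbb S_{N+1}$ is $s=(s_*,(s_i)_{i<\omega},h,(t_p)_{p\le N},c)$ with $s_*,s_i\in\mathbb S_N$, $h\in\mathcal C$, $t_p\in\mathbb T$ and $c:\omega\times\Lambda_N\to\{0,\dots,N\}$. For $a\in\Lambda_N$ put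
$$b_s({*}^\frown a)=b_{s_*}(a),\quad x_s({*}^\frown a)=x_{s_*}(a),\quad b_s(i^\frown a)=\max(h(i),b_{s_i}(a)),\quad x_s(i^\frown a)=x_{s_i}(a).$$
We require:

- **(C1)** if $h(i)<\infty$, then $E(s_i)|h(i)\subseteq E(s_*)|h(i)$;
- **(C2)** for all $i\in\omega$ and $a\in\Lambda_N$ with $b:=b_s(i^\frown a)<\infty$, writing $l=|\{q:h(q)\le b\}|$, $x=x_s(i^\frown a)$, $t=t_{c(i,a)}$ and $\beta_j=h(l+1+j)$: for each $m\ge1$ with $h(l+m)<\infty$, both $P_m(x,t;\beta|m)$ and $P_m(t,x;\beta|m)$ hold.

In (C2), $l$ is finite because $h(q)\ge q$. As $h\in\mathcal C$, the set $\{q:h(q)\le b\}$ is $\{0,\dots,l-1\}$, so $l$ is the first index with $h(l)>b$. If $h(l+m)<\infty$, then $\beta_0=h(l+1),\dots,\beta_{m-1}=h(l+m)$ are finite, so the conditions make sense.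

A label is a path through the nested scheme: $*$ means "go to the limit", $i$ means "go to the $i$-th term". Its birth is the maximum of $0$ and the gauge values $h(i)$ met at the terms chosen. In particular $(*,\dots,*)$ has birth $0$, so $E(s)\ne\emptyset$.

For $N=0$ we recover the one-level scheme: the only $a$ is $\emptyset$, the only reference tree is $t_0$, $c$ is constantly $0$, $b=h(i)$, so $l=i+1$ and $\beta_j=h(i+2+j)$.

Since $b_s(i^\frown a)<\infty$ iff $h(i)<\infty$ and $b_{s_i}(a)<\infty$, for $s\in\mathbb S_{N+1}$ we have
$$E(s)=E(s_*)\cup\bigcup\{E(s_i):h(i)<\infty\}.\tag{3}$$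

### 5.2 Compactness, closedness, finiteness

**Lemma 1.** For every $N$:

(a) $\mathbb S_N$ is compact metrizable, and for each $a\in\Lambda_N$ the maps $s\mapsto b_s(a)$ and $s\mapsto x_s(a)$ are continuous;

(b) for each $n$, the map $s\mapsto E(s)|n$ is locally constant on $\mathbb S_N$;

(c) $E(s)$ is closed in $\mathbb T$ for every $s\in\mathbb S_N$;

(d) for $s\in\mathbb S_N$ and $B\in\omega$, the set $\{a\in\Lambda_N:b_s(a)\le B\}$ is finite.

*Proof.* We use induction on $N$. For $N=0$: $\mathbb T$ is compact metrizable, the birth is constant, $x_s(\emptyset)=s$, $E(s)|n=\{s|n\}$, $E(s)=\{s\}$, and $\Lambda_0$ has one element. Assume the lemma for $N$.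

**Step (a): the conditions are closed.** The purpose is to see that passing to limits of schemes never leaves $\mathbb S_{N+1}$. The space
$$\mathbb S_N\times\mathbb S_N^\omega\times\mathcal C\times\mathbb T^{N+1}\times\{0,\dots,N\}^{\omega\times\Lambda_N}$$
is a countable product of compact metrizable spaces, hence compact metrizable. On it births and points are continuous, by the case $N$ and the continuity of $\max$. We show that violations of (C1) and (C2) are open.

(C1) is violated at $i$ iff for some $n\in\omega$ we have $h(i)=n$ and $E(s_i)|n\not\subseteq E(s_*)|n$. For each $n$ this is open, by (b) for $N$.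

For (C2) fix $i,a,m$. The set $\{b<\infty\}$ is open, and $b$ is locally constant on it because points of $\omega$ are isolated. There $l$ is also locally constant: for a fixed finite $b$ only $q\le b$ can satisfy $h(q)\le b$, and each condition $h(q)\le b$ is clopen. Therefore $h(l+m)<\infty$ defines an open subset, on which $h(l+1),\dots,h(l+m)$ are finite, hence locally constant; so is $c(i,a)$. Thus locally the bounds are fixed, and $x$ and $t=t_{c(i,a)}$ depend continuously on $s$. Failure of a $P_m$-condition with fixed bounds is clopen in $(x,t)$. So violation is open.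

**Step (b): only finitely many terms matter at depth $n$.** If $n\le h(i)<\infty$, then $E(s_i)|n\subseteq E(s_*)|n$, by (C1). So (3) gives
$$E(s)|n=E(s_*)|n\cup\bigcup\{E(s_i)|n:h(i)<n\}.\tag{4}$$
Since $h(i)\ge i$, the set $\{i:h(i)<n\}$ is contained in $\{0,\dots,n-1\}$, and it is locally constant in $h$. Each $E(s_*)|n$, $E(s_i)|n$ is locally constant by (b) for $N$. Hence so is the finite union (4).

**Step (c): no new limit points.** Let $x\in\mathbb T$ with $x|n\in E(s)|n$ for all $n$; we show $x\in E(s)$. Note that $x|n\in E|n$ for infinitely many $n$ implies it for all $n$, by restriction. By (4), for each $n$ either $x|n\in E(s_*)|n$, or $x|n\in E(s_i)|n$ for some $i$ with $h(i)<n$.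

If $x|n\in E(s_*)|n$ for infinitely many $n$, then for all $n$, and $x\in E(s_*)\subseteq E(s)$ by (c) for $N$. If for some $i$ with $h(i)<\infty$ we have $x|n\in E(s_i)|n$ for infinitely many $n$, then likewise $x\in E(s_i)\subseteq E(s)$. Otherwise for all large $n$ there is $i$ with $h(i)<n$ and $x|n\in E(s_i)|n$, and each $i$ serves only finitely many $n$. So infinitely many $i$ occur. For each of them, restricting to $h(i)<n$ and using (C1), $x|h(i)\in E(s_i)|h(i)\subseteq E(s_*)|h(i)$. As $h(i)\ge i$, this puts $x|n\in E(s_*)|n$ for infinitely many $n$, contrary to our assumption. So this last case does not occur.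

**Step (d): few labels are born early.** If $b_s(i^\frown a)\le B$, then $i\le h(i)\le B$ and $b_{s_i}(a)\le B$; if $b_s({*}^\frown a)\le B$, then $b_{s_*}(a)\le B$. By (d) for $N$, applied to $s_*$ and to $s_i$ for $i\le B$, only finitely many labels are possible. ∎

**Lemma 2.** For $s\in\mathbb S_N$ the set $\rho[E(s)]$ is finite.

*Proof.* Induction on $N$; for $N=0$ the set $E(s)$ is a singleton. Let $s\in\mathbb S_{N+1}$. The purpose of the case split is the trade seen in Example 2: either the gauge has escaped, and few terms are alive, or it has not, and the certificates are complete.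

If $h(i)=\infty$ for some $i$, then $h(i')=\infty$ for all $i'\ge i$. By (3), $E(s)$ is a finite union of sets $E(s')$ with $s'\in\mathbb S_N$, and each $\rho[E(s')]$ is finite by induction.

If all $h(i)$ are finite, let $b_s(i^\frown a)<\infty$. In the notation of (C2) all $\beta_j$ are finite, and $P_m(x,t;\beta|m)$, $P_m(t,x;\beta|m)$ hold for every $m\ge1$. By Fact 2 in both directions, $\rho(x)=\rho(t)$. Hence $\rho[E(s)]\subseteq\rho[E(s_*)]\cup\{\rho(t_0),\dots,\rho(t_N)\}$, which is finite by induction. ∎

**Lemma 3.** For $s\in\mathbb S_N$ and $N'\ge N$ there is $s'\in\mathbb S_{N'}$ with $E(s')=E(s)$.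

*Proof.* It is enough to treat $N'=N+1$. Let $s'_*=s'_i=s$ for all $i$, let $h$ be constantly $\infty$, and let $t_p$ and $c$ be arbitrary. Then $h\in\mathcal C$, (C1) is vacuous, and (C2) is vacuous because every label $i^\frown a$ has birth $\infty$. By (3), $E(s')=E(s_*')=E(s)$. ∎

## 6. The ideal of traces and its sun set

**Definition (traces and $\mathcal J$).** For $s\in\mathbb S_N$ let $\mathrm{Tr}(s)=\bigcup_nE(s)|n\subseteq X$. Put
$$\mathcal J=\bigcup_{N\ge0,\,M\ge1}\mathcal J_{N,M},\qquad\mathcal J_{N,M}=\{A\subseteq X:\exists s^1,\dots,s^M\in\mathbb S_N\ \ A\subseteq\mathrm{Tr}(s^1)\cup\dots\cup\mathrm{Tr}(s^M)\}.\tag{5}$$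

For $N=0$ this gives the ideal $\mathcal J_0$ of Section 4, since $\mathrm{Tr}(y)=b_y$ for $y\in\mathbb S_0=\mathbb T$.

**Step 1. $\mathcal J$ is $F_\sigma$ and closed under subsets and finite unions, and contains the finite sets.** For $u\in X\cap2^n$ we have $u\in\mathrm{Tr}(s)$ iff $u\in E(s)|n$. By Lemma 1(b) this is a clopen condition on $s\in\mathbb S_N$. So the set of $(A,s^1,\dots,s^M)\in2^X\times\mathbb S_N^M$ with $A\subseteq\mathrm{Tr}(s^1)\cup\dots\cup\mathrm{Tr}(s^M)$ is an intersection of clopen sets, one for each $u\in X$, and hence closed in a compact space. Its projection $\mathcal J_{N,M}$ is compact. Thus $\mathcal J$ is a countable union of compact sets. Closure under subsets is clear. For finite unions, lift the schemes involved to a common level by Lemma 3; this does not change $E$, hence does not change $\mathrm{Tr}$. Finally each $x|n\in X$ belongs to $\mathrm{Tr}(x)$ with $x\in\mathbb S_0$, so every finite set is in $\mathcal J$.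

**Step 2. Infinitely many ranks force unboundedness.** This step shows both that $\mathcal J$ is proper and that it has a large sun set.

**Lemma 4.** If $Y\subseteq\mathbb T$ and $\rho[Y]$ is infinite, then $\{b_y:y\in Y\}$ is unbounded in $\mathcal J$. In particular $X\notin\mathcal J$.

*Proof.* Suppose $\bigcup_{y\in Y}b_y\subseteq\mathrm{Tr}(s^1)\cup\dots\cup\mathrm{Tr}(s^M)$ for some schemes $s^p$. For each $y\in Y$ there is $p$ with $y|n\in\mathrm{Tr}(s^p)$, that is, $y|n\in E(s^p)|n$, for infinitely many $n$, hence for all $n$. As $E(s^p)$ is closed by Lemma 1(c), $y\in E(s^p)$. So $\rho[Y]\subseteq\bigcup_p\rho[E(s^p)]$, which is finite by Lemma 2, a contradiction. If $X$ were in $\mathcal J$, it would bound $\{b_y:y\in\mathbb T\}$, although $\rho[\mathbb T]$ is infinite. ∎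

So $\mathcal J$ is an $F_\sigma$-ideal on $X$.

**Step 3. $\mathrm{web}(\mathcal J)\ge\omega_1$.** Choose $y_\alpha\in\mathbb T$ with $\rho(y_\alpha)=\alpha$ for $\alpha<\omega_1$, and let $\mathcal S=\{b_{y_\alpha}:\alpha<\omega_1\}$. Distinct $y$ give distinct $b_y$, so $|\mathcal S|=\omega_1$. By Lemma 4 every infinite subset of $\mathcal S$ is unbounded, so $\mathcal S$ is a sun set of size $\omega_1$. If $\mathcal J$ were a union of countably many web sets, one of them would contain infinitely many elements of $\mathcal S$, but a web set meets a sun set in a finite set. Hence $\mathrm{web}(\mathcal J)\ge\omega_1$.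

## 7. Covering $\mathcal J$ by $\omega_1$ web sets

The next lemma is the absorption property of Section 1 one level up. The new point is that $E(s^k)$ may be infinite. By Lemma 1(d) only finitely many of its labels are born by a given time, so one gauge can overtake all the certificates that matter by that time.

**Lemma 5.** Let $N\in\omega$, let $R\subseteq\omega_1\cup\{\infty\}$ be finite and nonempty, and let $s^k\in\mathbb S_N$ ($k\in\omega$) satisfy $\rho[E(s^k)]=R$ for all $k$. Then there are an infinite $D\subseteq\omega$, an $N'$ and $s'\in\mathbb S_{N'}$ with $\mathrm{Tr}(s^k)\subseteq\mathrm{Tr}(s')$ for all $k\in D$.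

*Proof.* **Step 1. A limit and enough reference trees.** This step finds the limit $s_*$ and the $t_p$ of the new scheme. By Lemma 3 we may increase $N$ so that $N\ge|R|$. By compactness we may pass to a subsequence, and re-index, so that $s^k\to s^\infty\in\mathbb S_N$. By Lemma 1(b), for each $n$ we have $E(s^k)|n=E(s^\infty)|n$ for all large $k$. Choose $t_0,\dots,t_N\in\mathbb T$ with $\{\rho(t_p):p\le N\}=R$.

We know nothing about $\rho[E(s^\infty)]$ except that it is finite, by Lemma 2, and that is all we need.

**Step 2. The certificates to be bounded.** For every $k$ and every $a\in\Lambda_N$ with $b_{s^k}(a)<\infty$, the rank of $x_{s^k}(a)$ is in $R$. Fix $p_k(a)\le N$ with $\rho(t_{p_k(a)})=\rho(x_{s^k}(a))$ and, by Fact 1, strict maps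
$$f_{k,a}:x_{s^k}(a)\to t_{p_k(a)},\qquad g_{k,a}:t_{p_k(a)}\to x_{s^k}(a).$$
For $B,j\in\omega$ let $\Phi_k(B,j)$ be the maximum of $0$ and all defined numbers $\mathrm{code}(f_{k,a}(\sigma_{j'}))$ and $\mathrm{code}(g_{k,a}(\sigma_{j'}))$ with $j'\le j$ and $b_{s^k}(a)\le B$. By Lemma 1(d) there are finitely many such $a$, so $\Phi_k(B,j)$ is finite.

**Step 3. The gauge.** Here $h$ is made to grow past the certificates while the terms are chosen close to the limit. Let $h(0)=0$ and $k_0=0$. Given $h(r)$ and $k_r$ for $r\le q$, choose
$$h(q+1)>h(q)\quad\text{with}\quad h(q+1)\ge\Phi_{k_r}(h(l),j)\ \text{ for all }r,l,j\le q,\tag{6}$$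
and then $k_{q+1}>k_q$ with $E(s^{k_{q+1}})|h(q+1)=E(s^\infty)|h(q+1)$. All values $h(i)$ are finite.

**Step 4. The new scheme.** Let $s'=(s^\infty,(s^{k_i})_{i<\omega},h,(t_p)_{p\le N},c)$, where $c(i,a)=p_{k_i}(a)$ if $b_{s^{k_i}}(a)<\infty$ and $c(i,a)=0$ otherwise. We check that $s'\in\mathbb S_{N+1}$.

(C1) holds for $i\ge1$ by the choice of $k_i$. For $i=0$ we have $h(0)=0$, and both sides consist of the empty sequence only.

For (C2) let $b=\max(h(i),b_{s^{k_i}}(a))<\infty$ and $l=|\{q:h(q)\le b\}|$. As $h$ is strictly increasing, $h(q)\le b$ iff $q<l$. From $h(i)\le b$ we get $i<l$, and $b_{s^{k_i}}(a)\le b<h(l)$. So the label $a$ counts in $\Phi_{k_i}(h(l),\cdot)$, and for $\sigma_j\in x_{s^{k_i}}(a)$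
$$\mathrm{code}(f_{k_i,a}(\sigma_j))\le\Phi_{k_i}(h(l),j)\le h(l+1+j)=\beta_j.$$
The second inequality is (6) with $q=l+j$ and $r=i$; this is allowed because $i,l,j\le l+j$. In the same way $\mathrm{code}(g_{k_i,a}(\sigma_j))\le\beta_j$ for $\sigma_j\in t_{c(i,a)}$. So for every $m\ge1$ the restrictions of $f_{k_i,a}$ and $g_{k_i,a}$ to nodes $\sigma_j$ with $j<m$ witness $P_m(x,t;\beta|m)$ and $P_m(t,x;\beta|m)$, where $x=x_{s^{k_i}}(a)$ and $t=t_{c(i,a)}$.

Hence $s'\in\mathbb S_{N+1}$. All $h(i)$ are finite, so $E(s^{k_i})\subseteq E(s')$ by (3), and $\mathrm{Tr}(s^{k_i})\subseteq\mathrm{Tr}(s')$ for all $i$. The indices $k_i$, read in the original numbering, form the required set $D$. ∎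

**The cover.** It remains to sort the elements of $\mathcal J$ into $\omega_1$ classes to which Lemma 5 applies. For a finite nonempty sequence $\theta=((N_1,R_1),\dots,(N_M,R_M))$ with $N_p\in\omega$ and $R_p\subseteq\omega_1\cup\{\infty\}$ finite and nonempty, let
$$\mathcal V_\theta=\Big\{A\subseteq X:\ A\subseteq\bigcup_{p=1}^M\mathrm{Tr}(s^p)\text{ for some }s^p\in\mathbb S_{N_p}\text{ with }\rho[E(s^p)]=R_p\Big\}.$$
There are $\omega_1$ such $\theta$. By Lemma 3, $\mathcal V_\theta\subseteq\mathcal J$. By Lemma 2, and because $E(s)$ is never empty, $\mathcal J=\bigcup_\theta\mathcal V_\theta$.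

**Each $\mathcal V_\theta$ is a web set.** Given an infinite subset of $\mathcal V_\theta$, take distinct elements $A_k$ ($k\in\omega$) of it, with witnesses $s^{1,k},\dots,s^{M,k}$. Apply Lemma 5 to the sequence $(s^{1,k})_k$, and keep only the infinite set of indices it gives. Then apply it to $(s^{2,k})_k$ along these indices, and so on up to $p=M$. We get an infinite $D\subseteq\omega$ and schemes $s'^1,\dots,s'^M$ with $\mathrm{Tr}(s^{p,k})\subseteq\mathrm{Tr}(s'^p)$ for all $p\le M$ and $k\in D$. Hence
$$\bigcup_{k\in D}A_k\subseteq\mathrm{Tr}(s'^1)\cup\dots\cup\mathrm{Tr}(s'^M)\in\mathcal J,$$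
where the right side is in $\mathcal J$ even if the levels differ, as $\mathcal J$ is closed under finite unions. So $\{A_k:k\in D\}$ is an infinite bounded subset.

Therefore $\mathrm{web}(\mathcal J)\le\omega_1$. With Step 3 of Section 6, $\mathrm{web}(\mathcal J)=\omega_1$, and $\mathcal J$ contains a sun set of size $\omega_1$. This proves Theorem A, and by Section 3 also Theorem B and the corollary. ∎

## 8. The Tukey position of $\mathcal J$

The following remarks were not used above. Let $\mathcal J$ and $y_\alpha$ ($\alpha<\omega_1$) be as in Section 6.

**Remark 1.** In every model of $\mathfrak d>\omega_1$ we have $\omega<\mathrm{web}(\mathcal J)=\omega_1<\mathfrak d$ and, by Theorem B, $\emptyset\times\mathrm{Fin}\not\le_T\mathcal J$.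

**Remark 2 (ZFC).** Let $[\omega_1]^{<\omega}$ be the finite subsets of $\omega_1$ ordered by inclusion. Then $[\omega_1]^{<\omega}\le_T\mathcal J$ via $F\mapsto\bigcup_{\alpha\in F}b_{y_\alpha}$. A family of finite sets that is unbounded in $[\omega_1]^{<\omega}$ has infinite union $U$. A bound for its image in $\mathcal J$ would bound $\{b_{y_\alpha}:\alpha\in U\}$, contrary to Lemma 4.

**Remark 3 (ZFC).** $\mathcal J\not\le_T\emptyset\times\mathrm{Fin}$. Suppose $g:\mathcal J\to\emptyset\times\mathrm{Fin}$ is a Tukey map, and let $\mathcal S=\{b_{y_\alpha}:\alpha<\omega_1\}$. No value of $g$ is taken infinitely often on $\mathcal S$, since an infinite subset of $\mathcal S$ is unbounded while a singleton is bounded. So $g[\mathcal S]$ is uncountable. Identify $A\in\emptyset\times\mathrm{Fin}$ with the sequence of its sections, a point of the Polish space $([\omega]^{<\omega})^\omega$ with $[\omega]^{<\omega}$ discrete. An uncountable subset of a separable metrizable space is not discrete in itself, so $g[\mathcal S]$ contains an injective convergent sequence. In each coordinate this sequence is eventually constant, so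 it takes finitely many values there, and the union of these is finite. Thus the sequence is bounded in $\emptyset\times\mathrm{Fin}$. Choosing preimages in $\mathcal S$ gives an infinite, hence unbounded, subset of $\mathcal S$ with bounded image, a contradiction.

By Remarks 1 and 3, if $\mathfrak d>\omega_1$, the ideals $\mathcal J$ and $\emptyset\times\mathrm{Fin}$ are Tukey-incomparable.
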